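\title{Decomposing a connected graph into $\lceil n/2\rceil$ trees of bounded degree}

\begin{abstract}
We prove that every connected graph on $n$ vertices has a decomposition into at most $\lceil n/2\rceil$ trees of maximum degree at most $10^{11}$. The number of trees cannot be lowered for complete graphs; the constant is not optimized. The proof starts from $n/2$ paths given by a theorem of Lov\'asz, which miss only a forest, and absorbs the missing edges one at a time by short chains of edge exchanges that avoid vertices of large degree. Such a chain can fail to exist only when the search for it is trapped in an almost complete subgraph. There we allow a controlled number of exceptions and finish with a double count.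
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs in this paper are finite and simple. A \emph{decomposition} of a graph $G$ is a set of edge-disjoint subgraphs of $G$ whose edge sets together cover $E(G)$; its \emph{size} is the number of its members. For a positive integer $k$ and a real number $d>0$, a \emph{$(k,d)$-decomposition} is a decomposition in which every member is a tree of diameter at most $k$ and maximum degree at most $d$. A tree in a graph on $n$ vertices has diameter at most $n-1$, so an $(n-1,d)$-decomposition is simply a decomposition into trees of maximum degree at most $d$.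

Chung proved in 1977 that every connected graph on $n$ vertices has a decomposition into at most $\lceil n/2\rceil$ trees. This number cannot be lowered: for $n\ge2$ a tree in $K_n$ has at most $n-1$ of the $n(n-1)/2$ edges, so $K_n$ needs at least $\lceil n/2\rceil$ trees. It is also known that every connected graph on $n$ vertices has a $(4,\lceil n/2\rceil)$-decomposition of size at most $\lceil n/2\rceil$. The degree bound in this result is linear in $n$, and one may ask how far it drops when the diameter is released. The problem, taken from \cite{problem}, is to prove or disprove the following two statements.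
\begin{enumerate}
\item[(S1)] There are a positive constant $c_1<1/2$ and an integer $n_0$ such that every connected graph on $n\ge n_0$ vertices has an $(n-1,c_1n)$-decomposition of size at most $\lceil n/2\rceil$.
\item[(S2)] There is a positive integer $c_2$ such that every connected graph on $n$ vertices has an $(n-1,c_2)$-decomposition of size at most $\lceil n/2\rceil$.
\end{enumerate}
The threshold $n_0$ only excludes small graphs such as $K_2$, for which $c_1n<1$.

For a constant degree bound the diameter does have to be released. If $n$ is even, $n/2$ trees that decompose $K_n$ are all spanning, and a tree of diameter at most $4$ and maximum degree at most $d$ has a vertex within distance $2$ of all others, hence at most $1+d+d(d-1)=1+d^2$ vertices; so diameter $4$ forces $d\ge\sqrt{n-1}$. Once the diameter is free, counting at a single vertex gives no obstruction: a vertex has at most $n-1$ edges to distribute among $\lceil n/2\rceil$ trees, which is at most two per tree. The value $c_2=1$ is impossible, since the path on four vertices has three edges and is not a union of two single edges. With $c_2=2$ the trees are paths, and (S2) would be Gallai's path decomposition conjecture. So one would guess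 that (S2) holds, and it does.

\begin{theorem}\label{thm:main}
Every connected graph on $n$ vertices has a decomposition into at most $\lceil n/2\rceil$ trees of maximum degree at most $10^{11}$.
\end{theorem}

Thus (S2) holds with $c_2=10^{11}$, and (S1) holds for every $c_1\in(0,1/2)$ with $n_0=\lceil 10^{11}/c_1\rceil$, because $c_1n\ge10^{11}$ for $n\ge n_0$. We do not determine the optimal constant in (S2).

The proof works with even $n$ and gives a little more: every tree is responsible for exactly two of its vertices.

\begin{theorem}\label{thm:even}
Let $G$ be a connected graph on $n$ vertices, $n$ even. Then $G$ has a decomposition into exactly $n/2$ trees $T_1,\dots,T_{n/2}$, each with at least one edge and of maximum degree at most $10^{11}$, together with a map $o\colon V(G)\to\{1,\dots,n/2\}$ such that $v\in V(T_{o(v)})$ for all $v$ and $|o^{-1}(j)|=2$ for all $j$.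
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:even}]
For even $n$ there is nothing to add. For odd $n$, join a new vertex $v^*$ to one vertex of $G$ and apply Theorem~\ref{thm:even} to the resulting connected graph on $n+1$ vertices. This gives $(n+1)/2=\lceil n/2\rceil$ trees. As $v^*$ has degree $1$, it lies in exactly one of them, as a leaf. Delete $v^*$ from that tree, and discard the tree if no edge remains.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:even}. Section~\ref{sec:start} covers all edges outside a forest by $n/2$ paths. Section~\ref{sec:exchange} shows how a chain of exchanges absorbs one further edge, and why such a chain exists when degrees are ignored. Section~\ref{sec:saturation} forbids additions at vertices of large degree and shows that few additions are forbidden. Sections~\ref{sec:core} and~\ref{sec:relaxed} treat the case in which these prohibitions block the search, and Section~\ref{sec:degrees} bounds the degrees.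

\section{Starting from paths}\label{sec:start}

From now on $G$ is a connected graph on $n$ vertices, $n$ is even, and $m=n/2$. The only external result that we use is the following.

\begin{theorem}[Lov\'asz \cite{lovasz}]\label{thm:lovasz}
Every graph on $n$ vertices has a decomposition into at most $\lfloor n/2\rfloor$ paths and cycles.
\end{theorem}

Cycles are of no use to us, but a parity condition excludes them.

\begin{corollary}\label{cor:odd}
If $H$ is a graph on $n$ vertices in which all degrees are odd, then $H$ has a decomposition into exactly $n/2$ paths such that every vertex is an end of exactly one of them.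
\end{corollary}

\begin{proof}
Take the decomposition of Theorem~\ref{thm:lovasz} and discard members without edges. A cycle through $v$, or a path with $v$ in its interior, uses two edges at $v$. As the degree of $v$ is odd, $v$ is an end of at least one path. Each path has two ends, so there are at least $n/2$ paths. Hence there are exactly $n/2$ paths and no cycles, and their $n$ ends are the $n$ vertices.
\end{proof}

To apply the corollary we remove a forest that corrects the parities. Let $X$ be the set of vertices of even degree in $G$. The number of vertices of odd degree is even and $n$ is even, so $|X|$ is even. Fix a spanning tree $U$ of $G$, and let $J$ consist of those edges $e$ of $U$ for which the two components of $U-e$ contain an odd number of vertices of $X$ (the two numbers have the same parity). For a vertex $v$, the edges of $J$ at $v$ correspond to the components of $U-v$ with an odd number of vertices of $X$, so $\deg_J(v)\equiv|X\setminus\{v\}|\pmod 2$. Thus $\deg_J(v)$ is odd exactly when $v\in X$, and all degrees of $H=G-E(J)$ are odd. This is the only place where we use that $G$ is connected. The hypothesis cannot be dropped: two disjoint triangles have six vertices and need four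 trees.

Let $T_1,\dots,T_m$ be the paths that Corollary~\ref{cor:odd} gives for $H$, and let $o(v)$ be the index of the path with end $v$. We say that $T_{o(v)}$ \emph{owns} $v$. The map $o$ is two-to-one and stays fixed, while the trees $T_j$ change. Root each component of $J$ and orient each edge from the child, its \emph{tail}, to the parent, its \emph{head}. Then every vertex is the tail of at most one edge of $J$, so every index $j$ equals $o(u)$ for the tails $u$ of at most two edges of $J$. An edge is \emph{covered} if it lies in one of the current trees, and $V_j=V(T_j)$.

\medskip\noindent\textbf{The extension stage.} As long as some uncovered edge with tail $u$ and head $h$ has $h\notin V_{o(u)}$, add it to $T_{o(u)}$. The path $T_{o(u)}$ is extended at $u$ only by the one edge with tail $u$, so at that moment $u$ is still an end of it, and all $T_j$ remain paths. When the stage ends we have a configuration in the following sense.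

\begin{definition}\label{def:config}
A \emph{configuration} is a family $T_1,\dots,T_m$ of edge-disjoint subtrees of $G$, each with at least one edge, such that $v\in V_{o(v)}$ for every vertex $v$, every uncovered edge belongs to $J$, and every uncovered edge with tail $u$ has both ends in $V_{o(u)}$.
\end{definition}

If we pass from a configuration to another family of edge-disjoint trees in which no $V_j$ has shrunk and all covered edges are still covered, we have a configuration again. All later changes are of this kind.

For a vertex $x$ and a vertex set $Z$ put
\[
I(x)=\{j: x\in V_j\},\qquad I(Z)=\{j: V_j\cap Z\ne\emptyset\}.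
\]
Since $o$ is two-to-one and $o(x)\in I(x)$,
\begin{equation}\label{eq:own}
|Z|\le 2|I|\ \text{ whenever } o(Z)\subseteq I;\qquad\text{in particular } |Z|\le2|I(Z)|.
\end{equation}
This inequality is the reason for carrying the map $o$ along: it says that any set of vertices is met by many trees, and every count below sets it against the fact that $G[Z]$ has at most $\binom{|Z|}{2}$ edges.

For $x,y\in V_j$ let $T_j[x,y]$ be the path in $T_j$ between $x$ and $y$. For $Z\subseteq V_j$ let $T_j[Z]$ be the forest induced on $Z$, and let $T_j\langle Z\rangle$ be the smallest subtree of $T_j$ containing $Z$, that is, the union of the paths $T_j[x,y]$ with $x,y\in Z$. We use repeatedly that every connected subgraph of $T_j$ that contains $Z$ contains $T_j\langle Z\rangle$.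

\section{Absorbing one edge by exchanges}\label{sec:exchange}

An edge that is still uncovered closes a cycle in the tree that owns its tail. The remedy is to add it anyway, to remove another edge of the cycle, and to find a place for that edge.

\begin{example}\label{ex:paw}
Let $G$ be the triangle $hux$ with a pendant edge $xy$. The vertices of even degree are $h$ and $u$, and we may take $J=\{hu\}$ with tail $u$. Then $H$ is a star with center $x$, decomposed into $T_1=hxu$ and $T_2=xy$. The edge $hu$ cannot simply be added: it closes a cycle in $T_1$ and does not meet $T_2$. Put $hu$ into $T_1$ and take out $hx$. The edge $hx$ has exactly one end in $T_2$, so it can be attached there. The result is $T_1=hux$ and $T_2=hxy$. Both vertex sets have been kept or enlarged, so the owners are still correct.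
\end{example}

In general the removed edge may itself have to displace an edge of another tree, and so on. We organize the search for such a chain in a digraph whose nodes are edges of $G$.

Fix a configuration and an uncovered edge $e_0=uh$ with tail $u$. Put $\eta=o(u)$ and call $T_\eta$ the \emph{home tree}; both ends of $e_0$ lie in $V_\eta$. Let $E^*$ consist of the covered edges and $e_0$. A \emph{rule} specifies, for each edge $xy\in E^*$ and each $j\in I(x)$, whether $x$ \emph{admits} $xy$ to $T_j$, subject to one condition: admission to the home tree is always granted. Given a rule, we define two moves.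
\begin{itemize}
\item An edge $xy\in E^*$ is \emph{insertable} in $j$ if $x,y\in V_\eta\cap V_j$, $xy\notin E(T_j)$, and both $x$ and $y$ admit $xy$ to $T_j$.
\item An edge $xz\in E^*$ is \emph{attachable} at $x$ to $j$ if $x\in V_\eta\cap V_j$, $z\notin V_j$, and $x$ admits $xz$ to $T_j$. An edge is \emph{terminal} if it is attachable at one of its ends to some index.
\end{itemize}
The \emph{search digraph} has node set $E^*$ and, whenever $xy$ is insertable in $j$, an arc from $xy$ to every edge of $T_j[x,y]$. Let $F_i$ be the set of edges at distance at most $i$ from $e_0$, regarded as a subgraph of $G$. Thus $F_0=\{e_0\}$, and $F_{i+1}$ is the union of $F_i$ and the paths $T_j[x,y]$ with $xy\in F_i$ insertable in $j$. The requirement that moves take place in $V_\eta$ is what will let us bound the total number of additions near a vertex; Lemma~\ref{lem:spread}(a) shows that it costs nothing.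

A chain may use the same tree several times, and then an exchange could destroy the cycle that another one relies on. Shortest chains avoid this.

\begin{lemma}[Exchange]\label{lem:exchange}
Let $e_0,e_1,\dots,e_r$ be a shortest path in the search digraph from $e_0$ to a terminal edge. For $0\le s<r$ let $j_s$ be the index with $e_{s+1}\in E(T_{j_s})$, and let $e_r=xz$ be attachable at $x$ to $j^*$. Replace $e_{s+1}$ by $e_s$ in $T_{j_s}$ for all $s<r$, and add $e_r$ to $T_{j^*}$. Then:
\begin{enumerate}
\item[(a)] the result is a configuration whose covered edges are those of $E^*$, and no $V_j$ has shrunk;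
\item[(b)] exactly $r+1$ edge additions are made, and the only change in the sets $V_j$ is that $z$ joins $T_{j^*}$ as a leaf;
\item[(c)] if an edge $e$ is added to $T_j$ and $v$ is an end of $e$ that was already in $V_j$, then $v\in V_\eta$ and $v$ admitted $e$ to $T_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
The edges $e_0,\dots,e_r$ are distinct, and each is added once. For $s\ge1$ the edge $e_s$ is removed from its old tree $T_{j_{s-1}}$ and added to a different one, because insertion requires $e_s\notin E(T_{j_s})$ and attachment requires $z\notin V_{j^*}$. So every edge of $E^*$ lies in exactly one of the new graphs.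

Fix $j$, and let $s_1<\dots<s_p$ be the $s<r$ with $j_s=j$. Let $P_q$ be the path in the original $T_j$ between the ends of $e_{s_q}$. Since $e_{s_q}$ is insertable in $j$, it sends an arc to every edge of $P_q$. For $q'>q$ the edge $e_{s_{q'}+1}$ is therefore not on $P_q$, as the arc to it would shorten the chain. Perform the exchanges in $T_j$ in the order $s_p,\dots,s_1$. At the turn of $s_q$, the edges removed so far are the $e_{s_{q'}+1}$ with $q'>q$, so $P_q$ is intact and is the path between the ends of $e_{s_q}$ in the current tree. It contains $e_{s_q+1}$, and $e_{s_q}$ is not in the current tree. Adding $e_{s_q}$ creates one cycle, $P_q+e_{s_q}$, and removing $e_{s_q+1}$ breaks it, so we again have a tree on $V_j$. Finally, adding $xz$ to a tree on $V_{j^*}$, which contains $x$ and not $z$, attaches $z$ as a leaf. This gives (a) and (b). The ends in (c) are the ends of inserted edges and $x$, for which the assertion is part of the definition of the moves.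
\end{proof}

We call the operation of Lemma~\ref{lem:exchange} an \emph{augmentation}. To show that terminal edges exist we assume that none is reached and see what this forces.

\begin{lemma}[Spreading]\label{lem:spread}
Fix a rule and an integer $L\ge1$, and suppose that no edge of $F_L$ is terminal. Let $i\le L$.
\begin{enumerate}
\item[(a)] $F_i$ is connected and $V(F_i)\subseteq V_\eta$.
\item[(b)] If $xy\in F_i$, $x\in V_j$, and $x$ admits $xy$ to $T_j$, then $y\in V_j$.
\item[(c)] If $xy\in F_i$ with $i<L$, and $x,y\in V_j$ both admit $xy$ to $T_j$, then $T_j[x,y]\subseteq F_{i+1}$.
\item[(d)] Let $H'$ be a connected subgraph of $F_i$ that meets $V_j$, and suppose that every $x\in V(H')\cap V_j$ admits to $T_j$ all edges of $H'$ at $x$. Then $V(H')\subseteq V_j$, and if $i<L$, then $T_j\langle V(H')\rangle\subseteq F_{i+1}$.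
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $F_{i+1}$ arises from $F_i$ by adding paths between vertices of $F_i$, so all $F_i$ are connected. If $F_i$, which contains $e_0$, had a vertex outside $V_\eta$, it would have an edge with exactly one end in $V_\eta$. This edge is attachable at that end to $\eta$, hence terminal.

(b) By (a), $x\in V_\eta$. If $y\notin V_j$, then $xy$ is attachable at $x$ to $j$.

(c) Either $xy\in E(T_j)$, and $T_j[x,y]$ is the edge $xy$ itself, or $xy$ is insertable in $j$ by (a).

(d) By (b), no edge of $H'$ has exactly one end in $V_j$, so $V(H')\subseteq V_j$ by connectivity. By (c), the union of the paths $T_j[x,y]$ over the edges $xy$ of $H'$ lies in $F_{i+1}$. This union is a connected subgraph of $T_j$, because $H'$ is connected, and it contains $V(H')$.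
\end{proof}

The contradiction always comes from the following count or from an approximate form of it.

\begin{lemma}[Too many trees]\label{lem:count}
Let $Z$ be a vertex set containing both ends of $e_0$, and let $I$ be a set of indices with $|Z|\le2|I|$. Then for some $j\in I$ the tree $T_j$ does not contain a tree with vertex set $Z$.
\end{lemma}

\begin{proof}
Otherwise these edge-disjoint trees and the uncovered edge $e_0$ give $G[Z]$ at least $|I|(|Z|-1)+1$ edges, while $\binom{|Z|}2=\frac{|Z|}2(|Z|-1)\le|I|(|Z|-1)$.
\end{proof}

Here and in all later counts we use that $G$ is simple; two vertices joined by $k$ parallel edges would need $k$ trees.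

These lemmas already settle the problem without degrees. Let the rule admit everything, and suppose that no terminal edge is reachable. Take $i$ with $F_{i+1}=F_i$, and put $W=V(F_i)$. By Lemma~\ref{lem:spread}(d) with $L=i+1$, every $j\in I(W)$ has $W\subseteq V_j$ and $T_j\langle W\rangle\subseteq F_i$, so $T_j\langle W\rangle$ is a tree with vertex set $W$. Since $|W|\le2|I(W)|$ by \eqref{eq:own}, this contradicts Lemma~\ref{lem:count}. So every uncovered edge can be absorbed, and $G$ decomposes into $n/2$ trees. The next example shows what this argument does not control.

\begin{example}\label{ex:windmill}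
Let $G$ consist of $s$ triangles $h_iu_ix$ with the common vertex $x$ and a pendant edge $xy$. Take $J=\{h_iu_i:1\le i\le s\}$ with tails $u_i$, and $T_i=h_ixu_i$, $T_{s+1}=xy$. As in Example~\ref{ex:paw}, the edge $h_iu_i$ displaces $h_ix$ from $T_i$, and $h_ix$ is attachable at $x$ to every other tree. Always choosing $T_{s+1}$ turns it into a star with $s+1$ edges. Attaching $h_1x$ to $T_{s+1}$ and then $h_ix$ to $T_{i-1}$ for $i=2,\dots,s$ produces only paths. The vertex $x$ receives many additions, but it also lies in many trees over which they can be spread.
\end{example}

\section{Saturated pairs}\label{sec:saturation}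

Example~\ref{ex:windmill} suggests refusing admission at a vertex whose degree in the tree concerned is already large. For this to block only a small fraction of the moves, each augmentation must make a bounded number of additions, so we also limit the depth of the search. Fix
\[
\varepsilon=10^{-5},\qquad K=4+2/\varepsilon=200004,\qquad M=4(K+1)/\varepsilon=8.0002\cdot10^{10}.
\]
In the augmentation for $e_0$, with home index $\eta$, a pair $(x,j)$ is \emph{saturated} if $x\in V_j$, $j\ne\eta$, and $\deg_{T_j}(x)\ge M+2$, all at the start of the augmentation. In the \emph{strict rule}, $x$ admits an edge to $T_j$ if and only if $(x,j)$ is not saturated. This is a rule, because pairs $(x,\eta)$ are never saturated.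

\medskip\noindent\textbf{The augmentation stage.} Process the uncovered edges one at a time. For the current edge $e_0$, if the strict rule gives a terminal edge at distance at most $K$ from $e_0$, augment along a shortest path to a terminal edge. Otherwise we say that \emph{the strict search fails}; then use the relaxed rule of Section~\ref{sec:relaxed}, for which Proposition~\ref{prop:relaxed} provides a terminal edge at distance at most $K$. In both cases at most $K+1$ edges are added.

\medskip
For $x\in V_j$ let $\mathrm{load}(x,j)$ be the number of additions to $T_j$ of an edge at $x$ made so far by augmentations at whose start $x$ already belonged to $V_j$. At the start of the stage all trees are paths, and a vertex that joins $V_j$ later joins as a leaf. Hence between augmentations $\deg_{T_j}(x)\le2+\mathrm{load}(x,j)$, and a saturated pair has load at least $M$.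

\begin{lemma}[Budget]\label{lem:budget}
At the start of any augmentation and for any vertex set $Z$, there are at most $\varepsilon|I(Z)|$ saturated pairs $(x,j)$ with $x\in Z$.
\end{lemma}

\begin{proof}
Suppose that an earlier augmentation, for an edge with tail $u'$, raised the load of a pair $(x,j)$ with $x\in Z$. By Lemma~\ref{lem:exchange}(c), $x$ was then in $V_{o(u')}$, and it still is; so $o(u')\in I(Z)$. There are at most $2|I(Z)|$ such vertices $u'$, each is the tail of at most one edge, and each augmentation raises the total load by at most $2(K+1)$. So the pairs $(x,j)$ with $x\in Z$ have total load at most $4(K+1)|I(Z)|$, and at most $4(K+1)|I(Z)|/M=\varepsilon|I(Z)|$ of them have load at least $M$.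
\end{proof}

So near any set of vertices only an $\varepsilon$-fraction of the trees has a saturated pair. Unfortunately Lemma~\ref{lem:count} has no room for such a loss: when $|Z|=2|I|$ the contradiction is by a single edge. What survives is an approximate statement, namely that a failed search sits in an almost complete graph.

\section{A failed strict search lies in an almost complete graph}\label{sec:core}

In this section and the next we fix an augmentation in which the strict search fails, and $F_i$ refers to the strict rule. Lemma~\ref{lem:spread} applies with $L=K$. Put
\[
W_i=V(F_i),\quad w_i=|W_i|,\quad W=W_K,\quad t=|I(W)|.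
\]
Let $S$ be the set of saturated pairs $(x,j)$ with $x\in W$, let $S_j=\{x:(x,j)\in S\}$, and let $N=\{j\in I(W): S_j=\emptyset\}$ be the set of \emph{clean} indices. By \eqref{eq:own} and Lemma~\ref{lem:budget},
\begin{equation}\label{eq:basic}
|W|\le2t,\qquad |S|\le\varepsilon t,\qquad |N|\ge(1-\varepsilon)t .
\end{equation}
For a clean index all vertices of $W$ admit everything, so Lemma~\ref{lem:spread}(d) with $H'=F_K$ and then with $H'=F_i$ gives
\begin{align}
&N\subseteq I(x)\subseteq I(W)\quad\text{for all }x\in W,\label{eq:clean}\\
&T_j\langle W_i\rangle\subseteq F_{i+1}\quad\text{for all }j\in N,\ i<K.\label{eq:hull}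
\end{align}

First, if few trees are involved there is no saturated pair and the exact count applies.

\begin{lemma}\label{lem:large}
$t\ge1/\varepsilon$.
\end{lemma}

\begin{proof}
Suppose $t<1/\varepsilon$. Then $|S|<1$, so $N=I(W)$. If $w_{i+1}=w_i$ for some $i<K$, then by \eqref{eq:hull} each $T_j\langle W_i\rangle$, $j\in N$, is a tree with vertex set $W_i$, and $w_i\le2t=2|N|$, contrary to Lemma~\ref{lem:count}. So the $w_i$ increase strictly from $w_0=2$, and $2t\ge w_K\ge K+2>2/\varepsilon>2t$, which is absurd.
\end{proof}

The reached set cannot keep growing quickly for $K$ steps. At a step where it grows little, almost $t$ almost spanning trees are packed on at most $2t$ vertices.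

\begin{lemma}\label{lem:dense}
There is $k$ with $1\le k\le K-4$ such that, for $\Gamma=F_{k+1}$ and $Q=\{x\in W_{k+1}:\deg_\Gamma(x)\ge1.9t\}$, we have $|Q|\ge1.99t$ and every vertex of $Q$ has at least $1.89t$ neighbors in $\Gamma[Q]$.
\end{lemma}

\begin{proof}
The $K-4=2/\varepsilon$ differences $w_{i+1}-w_i$, $1\le i\le K-4$, have sum at most $2t$, so there is $k$ in this range with $w_{k+1}\le w_k+\varepsilon t$. Put $\omega=w_k/t$.

By \eqref{eq:hull} with $i=0$, the paths $T_j[h,u]$, $j\in N$, lie in $F_1$. Their first edges at $h$ are distinct, so $w_k\ge w_1\ge|N|$ and $\omega\ge1-\varepsilon$. By \eqref{eq:hull} with $i=k$, the graph $\Gamma$ contains $|N|$ edge-disjoint trees with at least $w_k$ vertices each, so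
\begin{equation}\label{eq:edges}
(1-\varepsilon)t(w_k-1)\le e(\Gamma)\le w_{k+1}^2/2\le(w_k+\varepsilon t)^2/2 .
\end{equation}
Dividing by $t^2/2$ and using $1/t\le\varepsilon$ gives $2(1-\varepsilon)(\omega-\varepsilon)\le(\omega+\varepsilon)^2$, which expands to $\omega(2-\omega)\le4\varepsilon\omega+2\varepsilon-\varepsilon^2$. This inequality allows $\omega$ near $0$ or near $2$, and the bound $\omega\ge1-\varepsilon$ excludes the former: dividing by $\omega$ gives $2-\omega\le4\varepsilon+2\varepsilon/(1-\varepsilon)\le7\varepsilon$. So $w_k\ge(2-7\varepsilon)t$.

Inserting this into the first inequality of \eqref{eq:edges} gives $e(\Gamma)\ge(1-\varepsilon)(2-8\varepsilon)t^2\ge(2-10\varepsilon)t^2$. As $w_{k+1}\le2t$,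
\[
\sum_{x\in W_{k+1}}\bigl(2t-\deg_\Gamma(x)\bigr)\le4t^2-2(2-10\varepsilon)t^2=20\varepsilon t^2 .
\]
All terms are positive, since $\deg_\Gamma(x)<w_{k+1}\le 2t$, and the terms with $x\notin Q$ exceed $0.1t$. Hence $|W_{k+1}\setminus Q|\le200\varepsilon t=0.002t$. It follows that $|Q|\ge(2-207\varepsilon)t\ge1.99t$, and each vertex of $Q$ has at least $1.9t-0.002t\ge1.89t$ neighbors in $\Gamma[Q]$.
\end{proof}

Fix such $k$, $\Gamma$, $Q$. On $Q$ we can also control the indices that are not clean, because removing the few saturated vertices does not disconnect so dense a graph. For $j\in I(W)$ let $Q_j=Q\setminus S_j$, and call $j$ \emph{central} if $V_j$ meets $Q_j$.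

\begin{lemma}\label{lem:central}
If $j$ is central, then $Q_j\subseteq V_j$ and $T_j\langle Q_j\rangle\subseteq F_{k+2}$.
\end{lemma}

\begin{proof}
The graph $\Gamma[Q_j]$ has at most $2t$ vertices and minimum degree at least $1.89t-\varepsilon t>t$, so any two nonadjacent vertices have a common neighbor and $\Gamma[Q_j]$ is connected. No pair $(x,j)$ with $x\in Q_j$ is saturated. Apply Lemma~\ref{lem:spread}(d) with $H'=\Gamma[Q_j]$ and $i=k+1$.
\end{proof}

The set $Q$ is defined through the search and has an arbitrary boundary: a vertex just outside it may still be joined to most of it. We pass to sets defined by adjacency to $Q$ alone. Let the \emph{inner core} $A$ be the set of vertices of $G$ with at least $1.2t$ covered edges to $Q$, and the \emph{outer core} $B$ the set of vertices with at least $1.1t$ covered edges to $Q$. Both thresholds exceed $t$, the number of available trees, and so some tree must contain two of these edges; this is what puts the cores within reach of the search. The thresholds are also small enough that vertices outside $A$ are poorly connected to $A$, which Section~\ref{sec:relaxed} needs. The gap between them is used in Section~\ref{sec:degrees}, where cores of different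 augmentations are compared.

\begin{lemma}\label{lem:cores}
\begin{enumerate}
\item[(a)] For every $v\in B$ and $j\in I(W)$ there is $q\in Q_j$ with $vq\in F_{k+2}$.
\item[(b)] $Q\subseteq A\subseteq B\subseteq W\subseteq V_\eta$, and $1.99t\le|A|\le2t$.
\item[(c)] Every vertex outside $A$ has at most $1.21t$ covered edges to $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Consider the at least $1.1t$ covered edges $vq$ with $q\in Q$. Each lies in some $T_i$, and $i\in I(W)$ since $q\in W$. Discard those for which $(q,i)$ is saturated; distinct edges have distinct ends $q$, so at most $|S|\le\varepsilon t$ are discarded. For a remaining edge, $q\in Q_i\cap V_i$, so $i$ is central. If $T_i$ contains two remaining edges $vq,vq'$, they form the path $T_i[q,q']\subseteq T_i\langle Q_i\rangle$, which lies in $F_{k+2}$ by Lemma~\ref{lem:central}. At most $t$ remaining edges are alone in their tree. So at least $1.1t-\varepsilon t-t\ge0.09t$ edges $vq$ with $q\in Q$ lie in $F_{k+2}$, and since $0.09t>\varepsilon t\ge|S_j|$, one of them has $q\in Q_j$.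

(b) A vertex of $Q$ has at least $1.89t$ edges of $\Gamma$ to $Q$, all covered except possibly $e_0$, and $1.89t-1\ge1.2t$ by Lemma~\ref{lem:large}; so $Q\subseteq A$. Part (a) gives $B\subseteq W_{k+2}\subseteq W$, and $W\subseteq V_\eta$ by Lemma~\ref{lem:spread}(a). The bounds on $|A|$ follow from $|Q|\ge1.99t$ and $|W|\le2t$.

(c) Such a vertex has fewer than $1.2t$ covered edges to $Q$, and $|A\setminus Q|\le2t-1.99t=0.01t$.
\end{proof}

\section{The relaxed search succeeds}\label{sec:relaxed}

We want to run the count of Lemma~\ref{lem:count} on the core with \emph{all} trees that meet it, so some saturated pairs have to admit edges. The exceptions must be rare enough to keep degrees bounded. The idea is to make them self-limiting: an exception at $(x,j)$ adds an edge from $x$ into the inner core, and it is granted only while $x$ has at most one $T_j$-neighbor in the outer core. This is still generous, because every forest has vertices of degree at most one.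

\begin{definition}\label{def:open}
A saturated pair $(x,j)$ is \emph{open} if
\begin{enumerate}
\item[(O1)] $x$ has at most one $T_j$-neighbor in $B$,
\item[(O2)] $N\subseteq I(x)$, and
\item[(O3)] $|I(x)|\le t/(1-\varepsilon)$.
\end{enumerate}
In the \emph{relaxed rule}, $x\in V_j$ admits $xy$ to $T_j$ if $(x,j)$ is not saturated, or if $(x,j)$ is open and $y\in A$.
\end{definition}

Conditions (O2) and (O3) say that the trees through $x$ are essentially the trees of the core. They ensure that different augmentations making exceptions at the same pair have nearly the same core.

\begin{proposition}\label{prop:relaxed}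
If the strict search fails, then under the relaxed rule some terminal edge is at distance at most $K$ from $e_0$.
\end{proposition}

Let $F'_i$ be the set of edges at distance at most $i$ from $e_0$ under the relaxed rule. Every strict admission is a relaxed one, so $F_i\subseteq F'_i$. Suppose for contradiction that no edge of $F'_K$ is terminal under the relaxed rule. Then Lemma~\ref{lem:spread} applies to the $F'_i$ with $L=K$, and below ``admits'' refers to the relaxed rule.

\subsection*{The reached set is barely larger}
Let $W'=V(F'_K)\supseteq W$, $t'=|I(W')|$, and let $S'$ be the set of saturated pairs $(x,j)$ with $x\in W'$. By Lemma~\ref{lem:budget}, $|S'|\le\varepsilon t'$. If $j\in I(W')$ occurs in no pair of $S'$, then $W'\subseteq V_j$ by Lemma~\ref{lem:spread}(d), so $j\in I(W)$. Hence $t'\le t+\varepsilon t'$, that is, $t'\le t/(1-\varepsilon)$. By \eqref{eq:own}, $|W'|\le2t/(1-\varepsilon)\le(2+3\varepsilon)t$. Since $A\subseteq W'$ and $|A|\ge1.99t$,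
\begin{equation}\label{eq:outside}
|W'\setminus A|\le0.011t,\qquad|S'|\le2\varepsilon t .
\end{equation}

\subsection*{Every tree that meets the core spans it}

\begin{lemma}\label{lem:span}
If $V_j\cap B\ne\emptyset$, then $B\subseteq V_j$ and $T_j\langle B\rangle\subseteq F'_{k+3}$.
\end{lemma}

\begin{proof}
Since $B\subseteq W$, we have $j\in I(W)$. Let $C$ be a component of the forest $T_j[B\cap V_j]$, and let $x$ be a leaf of $C$ or its only vertex. Then (O1) holds for $(x,j)$, and \eqref{eq:clean} gives (O2) and $|I(x)|\le t$, hence (O3). So $(x,j)$ is unsaturated or open. By Lemma~\ref{lem:cores}(a) there is $q\in Q_j$ with $xq\in F_{k+2}$, and $x$ admits $xq$ to $T_j$ because $q\in A$. By Lemma~\ref{lem:spread}(b), $q\in V_j$; so $j$ is central and $Q_j\subseteq V_j$. The pair $(q,j)$ is unsaturated, so Lemma~\ref{lem:spread}(c) gives $T_j[x,q]\subseteq F'_{k+3}$.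

Let $R$ be the union of $T_j\langle Q_j\rangle$ and the paths $T_j[x,q]$ obtained for all such $C$ and $x$. It is a connected subgraph of $T_j$, and $R\subseteq F'_{k+3}$ by Lemma~\ref{lem:central}. A component $C$ with an edge is the union of the paths between its leaves, so $R$ contains every $C$, hence $B\cap V_j$, hence $T_j\langle B\cap V_j\rangle$. It remains to see that $B\subseteq V_j$. For $v\in B$, Lemma~\ref{lem:cores}(a) gives $vq\in F_{k+2}$ with $q\in Q_j\subseteq V_j$. As $(q,j)$ is unsaturated, Lemma~\ref{lem:spread}(b) gives $v\in V_j$.
\end{proof}

Put $a=|A|$ and $t_A=|I(A)|$. As $\emptyset\ne A\subseteq B$, Lemma~\ref{lem:span} shows that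
\begin{equation}\label{eq:IA}
I(A)=I(B),\qquad A\subseteq V_j\ \text{ and }\ T_j\langle A\rangle\subseteq F'_{k+3}\ \text{ for all }j\in I(A).
\end{equation}
By \eqref{eq:clean}, $N\subseteq I(A)\subseteq I(W)$, so $(1-\varepsilon)t\le t_A\le t$. Also $\eta\in I(A)$, since $A\subseteq V_\eta$.

\subsection*{Few vertices border the core}
The trees $T_j\langle A\rangle$ may pass through vertices outside $A$. The next lemma shows that such vertices are owned by trees that meet $A$, so that \eqref{eq:own} limits their number.

\begin{lemma}\label{lem:border}
If $y\notin A$, $v\in A$, and $yv\in F'_K$, then $I(y)\subseteq I(A)$.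
\end{lemma}

\begin{proof}
For $i\in N$ we have $v\in V_i$ and $(v,i)$ is unsaturated, because $v\in W$; so $y\in V_i$ by Lemma~\ref{lem:spread}(b). Thus $N\subseteq I(y)$. Suppose that $I(y)\setminus I(A)\ne\emptyset$. For $j$ in this set $v\notin V_j$, so by Lemma~\ref{lem:spread}(b)
\begin{equation}\label{eq:refuse}
y\text{ does not admit }yv\text{ to }T_j\quad\text{for any }j\in I(y)\setminus I(A);
\end{equation}
in particular these pairs $(y,j)$ are saturated. By Lemma~\ref{lem:budget} with $Z=\{y\}$ there are at most $\varepsilon|I(y)|$ of them, so $|I(y)|\le t_A+\varepsilon|I(y)|$ and $|I(y)|\le t/(1-\varepsilon)$. Take one such $j$. By \eqref{eq:IA}, $V_j\cap B=\emptyset$, so $y$ has no $T_j$-neighbor in $B$. Hence $(y,j)$ is open, and since $v\in A$, the vertex $y$ admits $yv$ to $T_j$, contrary to \eqref{eq:refuse}.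
\end{proof}

Let $Y$ and $Y^+$ be the sets of vertices outside $A$ that are joined to $A$ by an edge of $F'_{k+3}$ and of $F'_{k+4}$, respectively. As $k+4\le K$, we have $Y\subseteq Y^+\subseteq W'$. By Lemma~\ref{lem:border}, $o(x)\in I(A)$ for all $x\in A\cup Y^+$. With $\delta=2t_A-a$, the number of vertices outside $A$ that are owned by trees meeting $A$, we obtain
\begin{equation}\label{eq:delta}
|Y|\le|Y^+|\le\delta .
\end{equation}

\subsection*{The case $\delta=0$}
Here $Y^+=\emptyset$, and $A$ consists of all vertices $x$ with $o(x)\in I(A)$. Since $o(u)=\eta\in I(A)$, we have $u\in A$, and then $h\in A$ because $uh\in F'_{k+4}$ and $Y^+=\emptyset$. For $j\in I(A)$, no edge of $T_j\langle A\rangle\subseteq F'_{k+3}$ leaves $A$, so this tree has vertex set $A$. As $a=2t_A$, this contradicts Lemma~\ref{lem:count}.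

\subsection*{The case $\delta\ge1$}
Now $G[A]$ is too small to hold $t_A$ spanning trees. For $j\in I(A)$ let $c_j$ be the number of components of $T_j[A]$, so that $T_j[A]$ has $a-c_j$ edges. Then
\begin{equation}\label{eq:excess}
\sum_{j\in I(A)}(c_j-1)\ge t_A(a-1)-\binom a2=\frac{(a-1)\delta}2\ge\frac{(1.99t-1)\delta}{2}\ge0.99\,t\delta .
\end{equation}
The components must be linked through at most $\delta$ border vertices, each with at most $1.21t$ covered edges to $A$. Comparing $0.99$ with $1.21$ gives no contradiction yet, only that there are many border vertices. But a border vertex lies in almost all of the trees, and in most of them it spends one edge merely on being attached to $A$, so little is left for linking components. The two counts below make this precise.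

\emph{First count.} Let $c_j\ge2$ and let $C$ be a component of $T_j[A]$. The tree $T_j\langle A\rangle$ contains $C$ and vertices outside $C$, so one of its edges leaves $C$. The other end is not in $A$, since $C$ is a component, and the edge lies in $F'_{k+3}$; so the other end is in $Y$. These covered edges are distinct for distinct pairs $(j,C)$. By Lemma~\ref{lem:cores}(c) and \eqref{eq:excess}, $1.21t|Y|\ge0.99t\delta$, so
\begin{equation}\label{eq:manyY}
|Y|\ge0.81\,\delta .
\end{equation}

\emph{Second count.} For each $y\in Y$ fix $v(y)\in A$ with $yv(y)\in F'_{k+3}$. Call $j\in I(A)$ \emph{regular} for $y$ if neither $(y,j)$ nor $(v(y),j)$ is a saturated pair. An index that is not regular occurs in a pair of $S'$, so by \eqref{eq:outside} at least $t_A-2\varepsilon t\ge(1-3\varepsilon)t$ indices are regular for $y$. If $j$ is regular for $y$, then $v(y)\in V_j$ by \eqref{eq:IA}, so $y\in V_j$ by Lemma~\ref{lem:spread}(b) and $T_j[y,v(y)]\subseteq F'_{k+4}$ by Lemma~\ref{lem:spread}(c).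

For $j\in I(A)$ let $Y_j$ be the set of $y\in Y$ for which $j$ is regular, and let $R_j=T_j\langle A\cup Y_j\rangle$. The union of $T_j\langle A\rangle$ and the paths $T_j[y,v(y)]$, $y\in Y_j$, is connected and contains $A\cup Y_j$, so it contains $R_j$. Hence $R_j\subseteq F'_{k+4}$, $V(R_j)\subseteq W'$, and every edge of $R_j$ with exactly one end in $A$ has its other end in $Y^+$. Let $p_j$ be the number of components of $R_j-A$. The subgraph of $R_j$ induced on $A$ is $T_j[A]$. Contracting its $c_j$ components and the $p_j$ components of $R_j-A$ turns $R_j$ into a tree with $c_j+p_j$ nodes, whose edges are the edges of $R_j$ with exactly one end in $A$. So $R_j$ has $c_j+p_j-1$ edges between $A$ and $Y^+$.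

To bound $p_j$ from below we count isolated vertices of $R_j-A$. Fix $y\in Y$. If $y\in Y_j$ and $y$ is not isolated in $R_j-A$, then $T_j$ has an edge from $y$ to $W'\setminus A$. Different $j$ give different edges, so by \eqref{eq:outside} this happens for at most $0.011t$ indices. Therefore $y$ is a component of $R_j-A$ by itself for at least $(1-3\varepsilon)t-0.011t\ge0.98t$ indices, and $\sum_jp_j\ge0.98t|Y|$.

The edges between $A$ and $Y^+$ in the various $R_j$ are distinct and covered. By \eqref{eq:delta}, Lemma~\ref{lem:cores}(c), \eqref{eq:excess} and \eqref{eq:manyY},
\[
1.21\,t\delta\ge1.21\,t|Y^+|\ge\sum_{j\in I(A)}(c_j-1)+\sum_{j\in I(A)}p_j\ge(0.99+0.98\cdot0.81)\,t\delta>1.78\,t\delta ,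
\]
which is impossible for $\delta\ge1$. This proves Proposition~\ref{prop:relaxed}.

\medskip
Every augmentation can therefore be carried out, and the augmentation stage ends with a configuration in which all edges are covered. This is a decomposition of $G$ into exactly $n/2$ trees with a map $o$ as in Theorem~\ref{thm:even}. It remains to bound the degrees.

\section{The degree bound}\label{sec:degrees}

Fix the final configuration and a pair $(x,j)$ with $x\in V_j$. An edge of $T_j$ at $x$ that is present at the end has been in $T_j$ without interruption since its latest addition, or since the start of the augmentation stage. We sort these edges into four kinds.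

An edge is \emph{initial} if it has been in $T_j$ since the start of the augmentation stage, or if its latest addition is the attachment by which $x$ joined $V_j$. If $x$ was in $V_j$ at the start, only the first case occurs, at most twice; otherwise only the second occurs, at most once. By Lemma~\ref{lem:exchange}(b), any other edge had its latest addition in an augmentation at whose start $x$ was already in $V_j$; we say that this augmentation \emph{contributes} the edge. The edge is \emph{home} if $j$ was the home index of that augmentation, \emph{normal} if $j$ was not the home index and $(x,j)$ was unsaturated, and an \emph{override} if $(x,j)$ was saturated. An augmentation contributes at most $K+1$ edges.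

\emph{Home edges.} At most two augmentations have home index $j$, so there are at most $2(K+1)$ home edges.

\emph{Initial and normal edges.} If there is no normal edge, there are at most two. Otherwise consider the last augmentation that contributes a normal edge. At its start $\deg_{T_j}(x)\le M+1$, and all initial and normal edges that it did not add were already present. So there are at most $(M+1)+(K+1)$ such edges.

\emph{Override edges.} By Lemma~\ref{lem:exchange}(c), an override edge $xq$ was admitted by $x$ although $(x,j)$ was saturated. So the augmentation $\sigma$ that contributes it used the relaxed rule, $(x,j)$ was open in $\sigma$, and $q$ lay in the inner core of $\sigma$. Let $\Sigma$ be the set of augmentations that contribute an override edge. For $\sigma\in\Sigma$ we mark the objects of Section~\ref{sec:core} by a subscript, writing $W_\sigma,t_\sigma,N_\sigma,Q_\sigma,A_\sigma,B_\sigma$, and $I_\sigma(\cdot)$ for $I(\cdot)$ at the start of $\sigma$. We shall show that $|\Sigma|\le68$. If all cores were the same, (O1) would give $|\Sigma|\le2$ at once. The cores change as the set $I(x)$ grows, but it can grow only by a bounded factor.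

\begin{lemma}\label{lem:five}
Let $I_0(x)$ be the set $I(x)$ at the end of the extension stage. At all later times, $|I_0(x)|\le|I(x)|\le5|I_0(x)|$.
\end{lemma}

\begin{proof}
The sets $V_j$ do not shrink, which gives the first inequality. Every tree containing $x$ has an edge at $x$, so $|I(x)|\le\deg_G(x)$. We count the edges of $G$ at $x$ at the end of the extension stage. The trees are paths, so at most $2|I_0(x)|$ edges are covered. At most one uncovered edge has tail $x$. An uncovered edge with head $x$ has a tail $u'$ with $o(u')\in I_0(x)$, so there are at most $2|I_0(x)|$ of these by \eqref{eq:own}. Hence $\deg_G(x)\le4|I_0(x)|+1\le5|I_0(x)|$, as $o(x)\in I_0(x)$.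
\end{proof}

For $\sigma\in\Sigma$, conditions (O2), (O3) and \eqref{eq:basic} give $(1-\varepsilon)t_\sigma\le|N_\sigma|\le|I_\sigma(x)|\le t_\sigma/(1-\varepsilon)$. With Lemma~\ref{lem:five},
\[
(1-\varepsilon)|I_0(x)|\le t_\sigma\le5|I_0(x)|/(1-\varepsilon).
\]
The ratio of these bounds is $5/(1-\varepsilon)^2<5.01$. Repeated squaring gives $1.05^4>1.215$, $1.05^8>1.476$, $1.05^{16}>2.17$, $1.05^{32}>4.7$, so $1.05^{34}>4.7\cdot1.1>5.01$. Hence $34$ intervals of the form $[r,1.05r)$ cover the range of $t_\sigma$, and they split $\Sigma$ into at most $34$ \emph{classes}. Within a class the cores nearly coincide.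

\begin{lemma}\label{lem:stable}
Let $\sigma,\pi\in\Sigma$ be in the same class, with $\sigma$ earlier than $\pi$. Then $A_\sigma\subseteq B_\pi$.
\end{lemma}

\begin{proof}
Each of $t_\sigma,t_\pi$ is less than $1.05$ times the other. By (O2), $N_\sigma\subseteq I_\sigma(x)\subseteq I_\pi(x)$ and $N_\pi\subseteq I_\pi(x)$, so (O3) gives $|N_\sigma\cup N_\pi|\le t_\pi/(1-\varepsilon)$. The owner of a vertex of $Q_\sigma$ has its index in $I_\sigma(W_\sigma)$, which contains at most $\varepsilon t_\sigma$ indices outside $N_\sigma$, and the same holds for $\pi$. Since $o$ is the same map at both times, \eqref{eq:own} yields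
\[
|Q_\sigma\cup Q_\pi|\le2|N_\sigma\cup N_\pi|+2\varepsilon(t_\sigma+t_\pi)\le(2+3\varepsilon+4.1\varepsilon)t_\pi\le2.001\,t_\pi .
\]
As $|Q_\pi|\ge1.99t_\pi$, we get $|Q_\sigma\setminus Q_\pi|\le0.011t_\pi$. Let $q\in A_\sigma$. At the start of $\sigma$ it had at least $1.2t_\sigma$ covered edges to $Q_\sigma$, and these are still covered at the start of $\pi$. At least
\[
1.2t_\sigma-0.011t_\pi\ge(1.2/1.05-0.011)t_\pi>(1.142-0.011)t_\pi>1.1t_\pi
\]
of them end in $Q_\pi$. So $q\in B_\pi$.
\end{proof}

Suppose that a class contained three augmentations $\sigma_1,\sigma_2,\pi$, in this order. Let $xq_1$ and $xq_2$ be override edges contributed by $\sigma_1$ and $\sigma_2$. They are different, since an edge has only one latest addition, and both are in $T_j$ at the start of $\pi$. Now $q_1\in A_{\sigma_1}$ and $q_2\in A_{\sigma_2}$, so both lie in $B_\pi$ by Lemma~\ref{lem:stable}. Then $x$ has two $T_j$-neighbors in $B_\pi$, although $(x,j)$ was open in $\pi$; this contradicts (O1). So each class has at most two members, $|\Sigma|\le68$, and there are at most $68(K+1)$ override edges.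

Adding the contributions,
\[
\deg_{T_j}(x)\le(M+K+2)+2(K+1)+68(K+1)<8.1\cdot10^{10}<10^{11},
\]
since $M=8.0002\cdot10^{10}$ and $K+2+70(K+1)<1.5\cdot10^{7}$. This completes the proof of Theorem~\ref{thm:even}, and with it of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Decomposition of graphs into trees with bounded maximum degree},
\texttt{https://mc.sbm.org.br/wp-content/uploads/sites/15/2021/06/46-P09.pdf}.

\bibitem{lovasz}
L.~Lov\'asz, On covering of graphs, in: \emph{Theory of Graphs (Proc.\ Colloq.\ Tihany 1966)}, Academic Press, 1968.

\end{thebibliography}
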